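# Size bounds from pinched $L_p$ surface area: cones cut by cylinders and the threshold $n+p=4$

Throughout, $|\cdot|$ is the Euclidean norm or Lebesgue measure, $B$ is the closed unit ball centered at the origin $o$ of whatever space is at hand, and $du$ or $dv$ stands for $\mathcal H^{n-1}$ on $S^{n-1}$.

## 1. Ellipsoids with pinched density

Let $p\in[0,1)$, let $A=\mathrm{diag}(a_1,\dots,a_n)$ with $a_1\ge\dots\ge a_n>0$, and consider the ellipsoid $E=AB$. Its support function is $h(v)=\max_{x\in E}\langle x,v\rangle=|Av|$. We compute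
$$f=h^{1-p}\,\frac{dS}{dv},$$
where $dS$ is the surface area of the piece of $\partial E$ whose outer normals fill the piece $dv$ of the sphere.

Parametrize $\partial E$ by $x=Au$ with $u\in S^{n-1}$. The outer unit normal at $Au$ is $v=\psi(u)=A^{-1}u/|A^{-1}u|$, and $h(v)=\langle Au,v\rangle=1/|A^{-1}u|$. Two volume comparisons give the rest. The cone with apex $o$ over the patch $du$ has volume $du/n$. Its image under $A$ is the cone over the patch $dS$, with height $h$ and volume $h\,dS/n$. So $h\,dS=\det A\,du$. Next, $A^{-1}$ maps the cone over $du$ to the cone over the directions $dv$, out to radius $|A^{-1}u|$, so $|A^{-1}u|^n\,dv=(\det A)^{-1}du$. Dividing,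
$$f(v)=h^{-p}\,\frac{h\,dS}{dv}=h^{-p}(\det A)^2|A^{-1}u|^{n}=(\det A)^2\,h(v)^{-(n+p)}.\tag{1}$$

Now suppose $\lambda^{-1}\le f\le\lambda$. At $v=e_1$ this gives $(\det A)^2\ge\lambda^{-1}a_1^{n+p}$, and at $v=e_n$ it gives $(\det A)^2\le\lambda a_n^{n+p}$. Hence $a_1/a_n\le\lambda^{2/(n+p)}$. Also $a_n^{2n}\le(\det A)^2\le\lambda a_n^{n+p}$, so $a_n\le\lambda^{1/(n-p)}$. Altogether
$$\max h=a_1\le\lambda^{\frac1{n-p}+\frac2{n+p}}.$$
A two-sided bound on $f$ controls the size of a centered ellipsoid. Does it control the size of every convex body that contains the origin, possibly on its boundary?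

## 2. The $L_p$ surface area measure and the two theorems

**Definition.** A *convex body* $K\subset\mathbb R^n$ is a compact convex set with nonempty interior. We assume $o\in K$; the origin may lie on $\partial K$. The support function is $h_K(u)=\max_{x\in K}\langle u,x\rangle\ge0$ on $S^{n-1}$. At $\mathcal H^{n-1}$-almost every $x\in\partial K$ there is a unique outer unit normal $\nu_K(x)$; such $x$ are called *regular*. The surface area measure is $S_K(\omega)=\mathcal H^{n-1}(\{x\in\partial K:\nu_K(x)\in\omega\})$. For $p<1$ the *$L_p$ surface area measure* is $dS_{p,K}=h_K^{1-p}dS_K$, that is,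
$$S_{p,K}(\omega)=\int_{\{x\in\partial K:\ \nu_K(x)\in\omega\}}\langle x,\nu_K(x)\rangle^{1-p}\,d\mathcal H^{n-1}(x).\tag{2}$$

If $h$ is $C^2$ and positive, $S_{p,K}$ has density $h^{1-p}\det(\nabla^2h+hI_{n-1})$, where $\nabla^2h$ is the covariant Hessian in a local orthonormal frame. In general the $L_p$-Minkowski equation $h^{1-p}\det(\nabla^2h+hI_{n-1})=f$ means $S_{p,K}=f\,d\mathcal H^{n-1}$.

**Example (half disc).** Let $K=\{x\in\mathbb R^2:|x|\le1,\ x_2\ge0\}$. The flat side has length $2$ and normal $-e_2$, so $S_K$ has an atom of mass $2$ at $-e_2$. But the flat side lies on a line through $o$, so $h_K(-e_2)=0$, and since $1-p>0$ the atom disappears from $S_{p,K}$. Other normals in the open lower half circle occur only at the two corners, a null set. On the upper half circle $h_K=1$. Thus $S_{p,K}$ is arc length on the upper half circle and zero on the lower one. A facet in a hyperplane through $o$ is invisible to $S_{p,K}$; this fact drives everything below.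

**Question.** Let $n\ge3$, $p\in[0,1)$, $\lambda\ge1$, and let $S_{p,K}=f\,d\mathcal H^{n-1}$ with $\lambda^{-1}\le f\le\lambda$ a.e. Does it follow that $h_K\le C(\lambda,n,p)$, with a constant that does not depend on $K$?

The question is posed in the slides "The Lp -Minkowski problem - Old and New results". They quote a positive answer for $n=3$ and all $p\in[0,1)$ (Chen–Feng–Liu and Böröczky–Saroglou), and for $n=4$, $p=0$ (Böröczky–Saroglou). The answer for all $n\ge3$ and $p\in[0,1)$ is no.

**Theorem 1.** Let $n\ge4$, $p<1$, $n+p>4$. There are $\lambda_0=\lambda_0(n,p)$ and, for all large $a$, a convex body $K_a\ni o$ in $\mathbb R^n$ with $S_{p,K_a}=f_a\,d\mathcal H^{n-1}$, $\lambda_0^{-1}\le f_a\le\lambda_0$, and $h_{K_a}(e_1)\ge a$.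

**Theorem 2.** Let $n\ge2$, $p\in(-1,1)$, $n+p\le4$, $\lambda\ge1$. There is $C(\lambda,n,p)$ such that every convex body $K\ni o$ in $\mathbb R^n$ with $S_{p,K}=f\,d\mathcal H^{n-1}$, $\lambda^{-1}\le f\le\lambda$ a.e., satisfies $h_K\le C(\lambda,n,p)$.

If $p<1$ and $n+p>4$, then $n\ge4$ automatically. So for $n\ge2$ and $p\in(-1,1)$ *the bound holds for all $\lambda$ if and only if $n+p\le4$*. For $p\in[0,1)$ and $n\ge3$ this means: it holds for every $\lambda\ge1$ exactly when $n=3$, or $n=4$ and $p=0$. It fails for $n=4$, $p\in(0,1)$, and for $n\ge5$, $p\in[0,1)$. Theorem 1 gives failure for $\lambda\ge\lambda_0(n,p)$; nothing is claimed for $\lambda$ near $1$ when $n+p>4$. Theorem 1 alone answers the question. We prove Theorem 2 first (Sections 3–7), because its proof shows which shape a counterexample must have.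

## 3. John position and concentration of the measure

The first thing to try is compactness: assume that there are bodies with $\max h\to\infty$, apply linear maps that make them round, and pass to a limit. We need the analogue of (1) for arbitrary bodies.

**Lemma 3 (linear change).** Let $A=\mathrm{diag}(a_1,\dots,a_n)$ with $a_i>0$, let $L\ni o$ be a convex body and $K=AL$, and put $\psi(u)=A^{-1}u/|A^{-1}u|$. If $S_{p,K}=f\,d\mathcal H^{n-1}$, then
$$dS_{p,L}(u)=(\det A)^{-2}f(\psi(u))\,|A^{-1}u|^{-(n+p)}\,du.\tag{3}$$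

*Proof.* Let $x\in\partial L$ be regular with normal $u$. The normal of $K$ at $Ax$ is $\psi(u)$, and $\langle Ax,\psi(u)\rangle=\langle x,u\rangle/|A^{-1}u|$. Area elements with normal $u$ are multiplied by $\det A\,|A^{-1}u|$. So by (2)
$$S_{p,K}(\psi(\omega))=\int_\omega\det A\,|A^{-1}u|^{1-(1-p)}\,dS_{p,L}(u)=\det A\int_\omega|A^{-1}u|^{p}\,dS_{p,L}(u).$$
On the other hand, $A^{-1}$ maps $\{ru:u\in\omega,\,0\le r\le1/|A^{-1}u|\}$ onto $\{rv:v\in\psi(\omega),\,0\le r\le1\}$. Comparing volumes gives $\mathcal H^{n-1}(\psi(\omega))=(\det A)^{-1}\int_\omega|A^{-1}u|^{-n}du$. Hence $S_{p,K}(\psi(\omega))=\int_\omega f(\psi(u))(\det A)^{-1}|A^{-1}u|^{-n}du$. Equating the two expressions gives (3). $\square$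

**Standing assumption for Sections 3–7.** Suppose that Theorem 2 fails for some $n,p,\lambda$ as there. Then there are $K_j\ni o$ with densities $f_j\in[\lambda^{-1},\lambda]$ and $\max h_{K_j}\to\infty$. Letters $c,C>0$ denote constants, possibly changing from line to line, independent of $j$ and of the parameters $t,\tau,\delta$ that appear later.

**Step 1 (normalization).** *The purpose is to extract a limit body.* John's theorem gives an ellipsoid in $K_j$ whose dilate by the factor $n$ about its center contains $K_j$. After a rotation, which just rotates $f_j$, we have $c_j+A_jB\subset K_j\subset c_j+nA_jB$ with $A_j=\mathrm{diag}(a_1,\dots,a_n)$, $a_1\ge\dots\ge a_n>0$ depending on $j$. Put $L_j=A_j^{-1}K_j\ni o$. It contains a translate of $B$ and lies in a translate of $nB$; since it contains $o$, $L_j\subset2nB$. Hence $\max h_{K_j}\le2na_1$ and $a_1\to\infty$.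

By Blaschke's selection theorem we may pass to a subsequence with $L_j\to L$, a convex body with $o\in L$, and $a_i/a_1\to\alpha_i\in[0,1]$. Let $k=\max\{i:\alpha_i>0\}\ge1$. We have $h_{L_j}\to h_L$ uniformly, hence $h_{L_j}^{1-p}\to h_L^{1-p}$ uniformly, and $S_{L_j}\to S_L$ weakly. Therefore $S_{p,L_j}\to S_{p,L}$ weakly. Moreover $S_{p,L}\ne0$: otherwise $h_L=0$ holds $S_L$-a.e., and $|L|=\frac1n\int h_L\,dS_L=0$.

If $k=n$, all $a_i$ are comparable to $a_1$, and the density in (3) is at most $Ca_1^{-2n+n+p}=Ca_1^{p-n}\to0$. This contradicts $S_{p,L}\neq0$. So $1\le k\le n-1$.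

**Where naive compactness stops.** For $k<n$ the limit measure need not have a density, so the hypothesis seems to be lost. For $n=2$ and $A=\mathrm{diag}(a,b)$, the factor in (3) is $a^{2+p}(\cos^2\varphi+(a/b)^2\sin^2\varphi)^{-(2+p)/2}$; when $a/b\to\infty$, its normalized mass gathers at $\pm e_1$. Nothing in this contradicts anything yet. What saves us is that we know *where* the mass gathers, and that it gathers uniformly there.

**Lemma 4 (concentration).** Write $u=(u',u'')\in\mathbb R^k\times\mathbb R^{n-k}$ and $S^{k-1}=S^{n-1}\cap\mathbb R^k$. Then $S_{p,L}$ is supported on $S^{k-1}$, and $S_{p,L}\ge c\,\mathcal H^{k-1}$ on $S^{k-1}$.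

*Proof.* Let $\mathsf B=\mathrm{diag}(a_i/a_1)_{i>k}\to0$ and $q=(n+p)/2>0$. For $i\le k$ the ratios $a_1/a_i$ stay bounded, so $|A_j^{-1}u|^{-(n+p)}$ is comparable to $a_1^{n+p}\tilde m(u)$ with
$$\tilde m(u)=\bigl(|u'|^2+|\mathsf B^{-1}u''|^2\bigr)^{-q}.$$
Use the coordinates $u=(\sqrt{1-|s|^2}\,\omega,s)$ with $\omega\in S^{k-1}$, $|s|<1$. The sphere directions contribute $(1-|s|^2)^{(k-1)/2}$ to the Jacobian. In the orthogonal $s$-directions we have a graph with slope $|s|/\sqrt{1-|s|^2}$, which contributes $(1-|s|^2)^{-1/2}$. Thus $du=(1-|s|^2)^{(k-2)/2}d\omega\,ds$ (for $k=1$, $d\omega$ is counting measure on two points).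

*Near $S^{k-1}$.* For $|s|\le\frac12$ we have $|u'|^2\ge\frac34$. Substitute $s=\mathsf Bv$. Since $k\ge1$ and $p>-1$, $2q=n+p>n-k$, so $(\frac34+|v|^2)^{-q}$ is integrable on $\mathbb R^{n-k}$. For each $r\in(0,\frac12)$,
$$\int_{|s|\le1/2}\tilde m\,du\le C\det\mathsf B\int(\tfrac34+|v|^2)^{-q}dv\le C\det\mathsf B,$$
$$\int_{r\le|s|\le1/2}\tilde m\,du\le C\det\mathsf B\int_{|v|\ge r/\|\mathsf B\|}(\tfrac34+|v|^2)^{-q}dv=o(\det\mathsf B).$$

*Far from $S^{k-1}$.* For $|u''|\ge\frac12$ put $\vartheta=u''/|u''|$. Then $\tilde m\le C|\mathsf B^{-1}\vartheta|^{-(n+p)}$, and $(1-|s|^2)^{(k-2)/2}$ is integrable in $|s|$ up to $1$. Since $|\mathsf B^{-1}\vartheta|\ge\|\mathsf B\|^{-1}$,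
$$\int_{|u''|\ge1/2}\tilde m\,du\le C\int_{S^{n-k-1}}|\mathsf B^{-1}\vartheta|^{-(n+p)}d\vartheta\le C\|\mathsf B\|^{k+p}\int_{S^{n-k-1}}|\mathsf B^{-1}\vartheta|^{-(n-k)}d\vartheta .$$
The last integral is $(n-k)$ times the volume of $\{w:|\mathsf B^{-1}w|\le1\}$, that is, $C\det\mathsf B$. So the whole expression is $o(\det\mathsf B)$.

*Lower bound.* Let $\zeta\ge0$ be continuous on $S^{n-1}$. Restrict to $|v|\le1$. There $|s|\le\|\mathsf B\|\to0$, $\tilde m\ge2^{-q}$, the Jacobian tends to $1$, and $\zeta(u)\to\zeta(\omega,0)$ uniformly. So $\int\zeta\tilde m\,du\ge c\det\mathsf B\bigl(\int_{S^{k-1}}\zeta\,d\omega-o(1)\bigr)$.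

*Conclusion.* The total mass of $\tilde m$ is comparable to $\det\mathsf B$. By (3), $S_{p,L_j}$ has density comparable to $(\det A_j)^{-2}a_1^{n+p}\tilde m$, and its total masses converge to a positive finite number. Hence $(\det A_j)^{-2}a_1^{n+p}\det\mathsf B$ stays bounded above and below. The $o(\det\mathsf B)$ bounds then show that $S_{p,L}$ has no mass off $S^{k-1}$, and the lower bound gives $\int\zeta\,dS_{p,L}\ge c\int_{S^{k-1}}\zeta\,d\omega$. $\square$

## 4. The limit is a cone cut by a cylinder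

Off $S^{k-1}$ the measure $S_{p,L}$ vanishes. So almost every boundary point of $L$ has a normal in $\mathbb R^k$ or lies on a supporting hyperplane through $o$. This determines the shape of $L$. Let $\pi:\mathbb R^n\to\mathbb R^k$ be the orthogonal projection and $D=\pi(L)\ni o$, so that $h_D=h_L$ on $\mathbb R^k$.

**Lemma 5 (structure).** Let $\mathcal C=\overline{\bigcup_{r>0}rL}$, a closed convex cone. Then
$$L=\mathcal C\cap\pi^{-1}(D).\tag{4}$$
Moreover there are a unit vector $\mathbf n\in\mathbb R^k$ and $C$ such that, with $y_1=\langle y,\mathbf n\rangle$, $T=\pi(\mathcal C)\supset D$, $\mathcal C_y=\{s:(y,s)\in\mathcal C\}$ and $\phi(y)=\mathcal H^{n-k}(\mathcal C_y)$,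
$$y_1\ge0\quad\text{and}\quad\phi(y)\le C\,y_1^{\,n-k}\qquad\text{for all }y\in T.\tag{5}$$

*Proof of (4).* Let $\mathcal R$ be the set of regular $x\in\partial L$ with $\nu_L(x)\in S^{k-1}$ or $h_L(\nu_L(x))=0$. By Lemma 4 it has full measure in $\partial L$, hence it is dense. We claim that $L$ is the intersection of its supporting half-spaces at points of $\mathcal R$. Let $y\notin L$, $z+\varrho B\subset L$ with $\varrho>0$, let $x_0\in[z,y]\cap\partial L$, and write $y=x_0+\sigma(x_0-z)$ with $\sigma>0$. For $x\in\mathcal R$ near $x_0$ with normal $\nu$ we have $\langle x_0,\nu\rangle\ge h_L(\nu)-|x-x_0|$ and $\langle z,\nu\rangle\le h_L(\nu)-\varrho$. So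
$$\langle y,\nu\rangle\ge h_L(\nu)-|x-x_0|+\sigma(\varrho-|x-x_0|)>h_L(\nu)$$
once $|x-x_0|$ is small. This proves the claim.

The half-spaces with $h_L(\nu)=0$ intersect in a closed convex cone $C_0\supset L$. Those with $\nu\in S^{k-1}$ contain $\pi^{-1}(D)$, because $h_L(\nu)=h_D(\nu)$. So $C_0\cap\pi^{-1}(D)\subset L$, and the reverse inclusion is clear. Since $L\subset\mathcal C\subset C_0$, (4) follows.

*Proof of (5).* As $o\in D$, (4) gives $\mathcal C\cap\ker\pi\subset L$, which is bounded; a bounded cone is $\{0\}$. By compactness $|s|\le C|y|$ for $(y,s)\in\mathcal C$: otherwise there would be $(y_i,s_i)\in\mathcal C$ with $|s_i|=1$, $y_i\to0$, and a nonzero limit in $\mathcal C\cap\ker\pi$. Consequently $T=\pi(\mathcal C)$ is closed, and it equals $\overline{\bigcup_{r>0}rD}$.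

The subspace $W=T\cap(-T)$ consists of the directions along which $T$ contains lines. For $y\in W$ and $(y,s),(-y,s')\in\mathcal C$, the sum $(0,s+s')$ lies in $\mathcal C$, so $s'=-s$. Hence the fiber over $y\in W$ is a single point $Jy$. Adding points of $\mathcal C$ shows that $J$ is additive; it is also positively homogeneous and odd. So $J$ is linear, and its graph over $W$ is a linear subspace contained in $\mathcal C$. Since $\mathcal C$ has interior points and $n-k\ge1$, some fibers have positive measure, so $W\ne\mathbb R^k$. Write $y=y_W+y''$ with $y_W\in W$, $y''\in W^\perp$ in $\mathbb R^k$. Adding elements of the graph gives $\mathcal C_y=\mathcal C_{y''}+Jy_W$. So $\phi(y)=\phi(y'')\le C|y''|^{n-k}$, and $y''\in T$ whenever $y\in T$.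

The closed convex cone $T\cap W^\perp$ contains no line. It is not $\{0\}$, since otherwise $T=W$ would have empty interior. Therefore $0\notin\mathrm{conv}(T\cap W^\perp\cap S^{k-1})$: a relation $0=\sum\lambda_iv_i$ with all $\lambda_i>0$ would put $-v_1$ in the cone. The point of this compact convex set nearest to $0$, normalized, is a unit vector $\mathbf n\in W^\perp$ with $\langle y'',\mathbf n\rangle\ge c|y''|$ on $T\cap W^\perp$. Since $y_1=\langle y'',\mathbf n\rangle$, (5) follows. $\square$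

**The case $k=1$, and $n=2$.** If $k=1$, then $h_L(-\mathbf n)=h_D(-\mathbf n)=0$ by (5) and $o\in D$, so $S_{p,L}(\{-\mathbf n\})=0$. This contradicts Lemma 4, which gives this point mass at least $c$. Hence
$$2\le k\le n-1,\qquad 2k-2+p\le2n-4+p\le n,\tag{6}$$
where the last inequality is the hypothesis $n+p\le4$. For $n=2$ no $k$ is left and Theorem 2 is proved.

**Example (a round cross-section in $\mathbb R^3$).** Let $D=\{(y_1,x):(y_1-1)^2+x^2\le1\}$ and $L=\{(y_1,x,s):(y_1,x)\in D,\ |s|\le y_1\}$. The facets $s=\pm y_1$ lie in planes through $o$ and are invisible. At the normal $(\cos\varphi,\sin\varphi,0)$ we have $h=1+\cos\varphi$, and the fiber has length $2(1+\cos\varphi)$. So $S_{p,L}$ has density $2(1+\cos\varphi)^{2-p}$ on $S^1$. It vanishes at $\varphi=\pi$, that is, at $-\mathbf n$, against the lower bound in Lemma 4. Near $-\mathbf n$ both $h$ and the fiber tend to zero; to compensate, $D$ must be very flat there. How flat can a convex set be?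

**Power profiles.** Let $\alpha>1$, $D=\{(y_1,x)\in\mathbb R\times\mathbb R^{k-1}:|x|^\alpha\le y_1\le1\}$ and $L=\{(y_1,x,s):(y_1,x)\in D,\ |s|\le y_1\}$. At $(|x|^\alpha,x,s)$ with $|s|<|x|^\alpha$ and $|x|$ small, the normal is $(-1,v,0)/\sqrt{1+|v|^2}$ with $v=\alpha|x|^{\alpha-2}x$, and $h=(\alpha-1)|x|^\alpha/\sqrt{1+|v|^2}$. The normals with $|v|\le\alpha r^{\alpha-1}$ have $\mathcal H^{k-1}$-measure of order $r^{(\alpha-1)(k-1)}$. Their $S_{p,L}$-measure is of order
$$\int_{|x|\le r}|x|^{\alpha(1-p)}|x|^{\alpha(n-k)}dx\sim r^{\alpha(n-k+1-p)+k-1}.$$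
The lower bound of Lemma 4 thus requires $(\alpha-1)(k-1)\ge\alpha(n-k+1-p)+k-1$, that is,
$$\alpha\,(2k-2+p-n)\ge2(k-1).\tag{7}$$
Under (6) this is impossible for every $\alpha$. It remains to treat arbitrary convex profiles.

## 5. A measure inequality for the profile

Choose orthonormal coordinates $y=(y_1,x)\in\mathbb R\times\mathbb R^{k-1}$ in $\mathbb R^k$ with $y_1=\langle y,\mathbf n\rangle$. Let $P$ be the projection of $D$ to the $x$-space and
$$g(x)=\min\{y_1:(y_1,x)\in D\},\qquad x\in P .$$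
Then $g$ is convex and lower semicontinuous, $g\ge0$ by (5), and $g(0)=0$ as $o\in D$. On a closed segment in $P$, convexity bounds the limits of $g$ at the end points from above by its values there, and lower semicontinuity bounds them from below; so $g$ is continuous on segments. Let $\mathcal Z=\{x\in P:g(x)=0\}\ni0$, compact and convex.

**Lemma 6.** Let $V\subset\{|v|\le2\}\subset\mathbb R^{k-1}$ and $Q\subset P$ be compact. Suppose that for every $v\in V$ all maximizers of $x\mapsto v\cdot x-g(x)$ on $P$ lie in $Q$ and the maximum is at most $\bar h$, and that $g\le\bar g$ on $Q$. Then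
$$|V|\le C\,\bar h^{1-p}\,\bar g^{\,n-k}\,|Q|,\tag{8}$$
with $C$ independent of $V,Q,\bar h,\bar g$.

*Proof.* The idea is to bound $S_{p,L}$ from above on the normals belonging to $V$ and to compare with Lemma 4. Put $u_v=(-1,v)/\sqrt{1+|v|^2}\in S^{k-1}$ and $\omega=\{u_v:v\in V\}$. Then
$$h_L(u_v)=h_D(u_v)=\max_{x\in P}\frac{v\cdot x-g(x)}{\sqrt{1+|v|^2}}\le\bar h .$$
A point of $\partial L$ with normal $u_v$ maximizes $-y_1+v\cdot x$ over $L$. So it has the form $(g(x),x,s)$ with $x$ a maximizer for $v$ and $s\in\mathcal C_{(g(x),x)}$.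

Let $Q'\subset Q$ be the set of all maximizers for all $v\in V$. It is compact: if $x_i\to x$, $v_i\to v$ and $x_i$ is a maximizer for $v_i$, then $v\cdot x-g(x)\ge\limsup(v_i\cdot x_i-g(x_i))$ by lower semicontinuity, and the right side equals the maximum for $v$, because the maximum is a finite convex function of $v$ and hence continuous. If $x,\tilde x\in Q'$ and $x$ is a maximizer for $v\in V$, then $g(\tilde x)\ge g(x)+v\cdot(\tilde x-x)$. Exchanging roles, $g$ is $2$-Lipschitz on $Q'$. Hence $(x,s)\mapsto(g(x),x,s)$ is Lipschitz with constant $\sqrt5$ on the closed set $\{(x,s):x\in Q',\,(g(x),x,s)\in\mathcal C\}$. By Fubini and (5), its image has $\mathcal H^{n-1}$-measure at most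
$$C\int_{Q'}\phi(g(x),x)\,dx\le C\int_{Q'}g(x)^{n-k}dx\le C\bar g^{\,n-k}|Q|.$$
So (2) gives $S_{p,L}(\omega)\le C\bar h^{1-p}\bar g^{\,n-k}|Q|$. Finally, $v\mapsto u_v$ has Jacobian $(1+|v|^2)^{-k/2}\ge5^{-k/2}$ on $|v|\le2$, so Lemma 4 gives $S_{p,L}(\omega)\ge c\,\mathcal H^{k-1}(\omega)\ge c|V|$. $\square$

To use Lemma 6 we need sets $V$ of known measure. They come from polars. For a convex body $R\subset\mathbb R^d$ with $o\in R$ put $R^\circ=\{w:w\cdot x\le1\ \forall x\in R\}$. For example, $[-\alpha,\beta]^\circ=[-1/\alpha,1/\beta]$ on the line for $\alpha,\beta>0$.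

**Lemma 7.** If $R\subset\mathbb R^d$ is a convex body with $o\in R$, then $|R^\circ|\ge c_d/|R|$.

*Proof.* As $o\in R$, $R\subset M:=R-R$, so $R^\circ\supset M^\circ$. John's theorem for the symmetric body $M$ gives a centered ellipsoid $E\subset M\subset\sqrt d\,E$. So $M^\circ\supset d^{-1/2}E^\circ$ and $|M^\circ||M|\ge d^{-d/2}|E^\circ||E|=d^{-d/2}|B|^2$. The Rogers–Shephard inequality gives $|M|\le\binom{2d}d|R|$. $\square$

## 6. Horizontal level sets, and the flat bottom they cannot handle

The natural choice for $Q$ is a level set of $g$. For $t\in(0,1)$ let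
$$S_t=\{x\in P:g(x)\le t\},\qquad R_t=\mathrm{conv}(S_t\cup tB),\qquad V=\tfrac t2R_t^\circ .$$
The ball $tB$ is there to keep slopes bounded: $R_t^\circ\subset t^{-1}B$, so $|v|\le\frac12$ on $V$. For $v\in V$ we have $v\cdot x\le\frac t2$ on $S_t$. If $x\in P\setminus S_t$, then by continuity on $[0,x]$ there is $s\in(0,1)$ with $g(sx)=t$, and $g(sx)-v\cdot sx\ge\frac t2>0$. The convex function $g-v\cdot(\,)$ vanishes at $0$ and is positive at $sx$, so it is positive at $x$. Hence all maximizers of $v\cdot x-g$ lie in $S_t$, and the maximum is at most $t/2$.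

Lemma 6 with $Q=S_t$, $\bar h=\bar g=t$, and Lemma 7 with $d=k-1$ give $c\,t^{k-1}/|R_t|\le Ct^{1-p}t^{n-k}|S_t|$, that is,
$$|R_t|\,|S_t|\ge c\,t^{\,2k-2+p-n}.\tag{9}$$
By (6) the exponent is at most $0$. The left side is bounded, since $S_t\subset P$ and $R_t\subset P+B$. So:

* If $2k-2+p<n$, letting $t\downarrow0$ in (9) gives a contradiction.
* If $2k-2+p=n$ and $|\mathcal Z|=0$, there is again a contradiction. Indeed $R_t\subset S_t+tB$, these compact sets decrease to $\mathcal Z$ by lower semicontinuity of $g$, so $|R_t|\to0$, whereas (9) says $|R_t||S_t|\ge c$.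

Equality $2k-2+p=n$ in (6) forces $k=n-1$ and $n+p=4$; as $p\in(-1,1)$ and $n$ is an integer, this is $n=4$, $p=0$, $k=3$. So Theorem 2 is now proved except for $n=4$, $p=0$, and there the surviving case is a profile with a *flat bottom*, $|\mathcal Z|>0$. Here the argument stops for good: $R_t\supset S_t\supset\mathcal Z$, so $|R_t||S_t|\ge|\mathcal Z|^2$, and (9) with exponent $0$ gives no contradiction.

## 7. Tilted cuts near the edge of the flat bottom

A horizontal cut sees all of $\mathcal Z$. If we cut $g$ by a slightly tilted plane that lies above the graph near one extreme point $z_0$ of $\mathcal Z$ but crosses zero at distance $\delta$ before it, then only a strip of width of order $\delta$ remains. Both $|Q|$ and $|R|$ become of order $\delta$. The following argument does not use $|\mathcal Z|>0$; it proves Theorem 2 in all cases of (6).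

**Step 1 (the cut).** *We choose a thin set $Q_\tau$.* Fix a unit vector $e\in\mathbb R^{k-1}$ and $z_0\in\mathcal Z$ with $c_0:=z_0\cdot e=\max_{x\in\mathcal Z}x\cdot e$. Then $c_0\ge0$, since $0\in\mathcal Z$. For $\delta,\tau\in(0,1)$ put
$$l(x)=\tau(x\cdot e-c_0+\delta),\qquad Q_\tau=\{x\in P:g(x)\le l(x)\}.$$
$Q_\tau$ is compact and convex, and $z_0\in Q_\tau$ because $g(z_0)=0<\tau\delta=l(z_0)$. As $g\ge0$, $Q_\tau\subset\{x\cdot e\ge c_0-\delta\}$. For $\tau$ small, depending on $\delta$, also $Q_\tau\subset\{x\cdot e\le c_0+\delta\}$. Otherwise there would be $\tau_i\downarrow0$ and $x_i\in Q_{\tau_i}$ with $x_i\cdot e\ge c_0+\delta$; a limit point $x\in P$ has $g(x)\le\liminf g(x_i)\le0$, so $x\in\mathcal Z$ with $x\cdot e\ge c_0+\delta$, which is impossible. From now on $\tau$ is that small. Then $g\le l\le2\tau\delta$ on $Q_\tau$.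

**Step 2 (the slopes).** *We choose $V$ so that Lemma 6 applies with $Q=Q_\tau$.* Let
$$R_\tau=\mathrm{conv}\bigl((Q_\tau-z_0)\cup\{\delta z_0\}\cup\tau\delta B\bigr),\qquad V=\tau e+\tfrac12\tau\delta R_\tau^\circ .$$
Each piece has a role. For $v=\tau e+w\in V$, the ball gives $|w|\le\frac12$, so $|v|\le2$; the set $Q_\tau-z_0$ gives $w\cdot(x-z_0)\le\frac12\tau\delta$ on $Q_\tau$; and the point $\delta z_0$ gives $w\cdot z_0\le\frac12\tau$. The last bound is needed because the support function is measured from $o$ and not from $z_0$.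

Maximizing $v\cdot x-g(x)$ is the same as minimizing the convex function
$$\Psi(x)=g(x)-l(x)-w\cdot(x-z_0),$$
since the two differ by sign and a constant. We have $\Psi(z_0)=-\tau\delta$. Let $x\in P\setminus Q_\tau$. Then $g(x)>l(x)$ and $g(z_0)<l(z_0)$, so by continuity on $[z_0,x]$ there is a point $x_s$ between with $g(x_s)=l(x_s)$. It lies in $Q_\tau$, and $\Psi(x_s)=-w\cdot(x_s-z_0)\ge-\frac12\tau\delta>\Psi(z_0)$. By convexity along the segment $\Psi(x)>\Psi(z_0)$. So all maximizers lie in $Q_\tau$. On $Q_\tau$,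
$$v\cdot x-g(x)\le\tau x\cdot e+w\cdot(x-z_0)+w\cdot z_0\le\tau(c_0+\delta)+\tfrac12\tau\delta+\tfrac12\tau\le\tau(c_0+2).$$

**Step 3 (the contradiction).** *We compare powers.* Lemma 7 gives $|V|\ge c(\tau\delta)^{k-1}/|R_\tau|$. Lemma 6 with $\bar h=\tau(c_0+2)$ and $\bar g=2\tau\delta$ yields
$$\frac{c(\tau\delta)^{k-1}}{|R_\tau|}\le C\tau^{1-p}(\tau\delta)^{n-k}|Q_\tau|,\qquad\text{i.e.}\qquad\tau^{2k-2+p-n}\,\delta^{2k-1-n}\le C|R_\tau||Q_\tau|.\tag{10}$$
By (6) the exponent of $\tau$ is at most $0$, so $\delta^{2k-1-n}\le C|R_\tau||Q_\tau|$. Now $Q_\tau$ lies in the bounded set $P$ and in the strip $|x\cdot e-c_0|\le\delta$, so $|Q_\tau|\le C\delta$. The generators of $R_\tau$ satisfy $-\delta\le x\cdot e\le\delta$ on $Q_\tau-z_0$ and on $\tau\delta B$, and $(\delta z_0)\cdot e=c_0\delta$. So $R_\tau$ lies in a fixed ball and in $\{-\delta\le x\cdot e\le(1+c_0)\delta\}$, and $|R_\tau|\le C\delta$. Therefore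
$$\delta^{2k-1-n}\le C\delta^2\qquad\text{for all }\delta\in(0,1),$$
with $C$ independent of $\delta$. This forces $2k\ge n+3$. But (6) gives $2k\le n+2-p<n+3$, since $p>-1$. This contradiction proves Theorem 2. $\square$

In the case left over in Section 6, $n=4$, $p=0$, $k=3$, the chain reads $\delta\le C\delta^2$.

## 8. The profile allowed when $n+p>4$

Now let $p<1$ and $n+p>4$. For $k=n-1$, condition (7) reads $\alpha(n+p-4)\ge2(n-2)$ and can be satisfied. Take equality and let $\gamma$ be the dual exponent: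
$$\alpha=\frac{2(n-2)}{n+p-4},\qquad\gamma=\frac\alpha{\alpha-1}=\frac{2(n-2)}{n-p}.\tag{11}$$
For equality, both sides in the power-profile test have the same order in $r$. So $\mathbb R^{n-1}\ni(x_1,x')$ with $x_1\ge|x'|^\alpha$ is the natural bottom of $D$. (For $n=5$, $p=0$: $\alpha=6$, $\gamma=\frac65$.) In the slope variable $z=x'/x_1$ the curve $x_1=|x'|^\alpha$ becomes $|z|=|x'|^{1-\alpha}$, so $1/x_1=|z|^\gamma$. Smoothing $|z|^\gamma$ to $(1+|z|^2)^{\gamma/2}=:G(z)$, we get a candidate limit body in $\mathbb R\times\mathbb R^{n-2}\times\mathbb R$: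
$$\{o\}\cup\{(x_1,x',t):x_1>0,\ |t|\le\Theta x_1,\ x_1G(x'/x_1)\le1\}.$$

**Why it must be perturbed.** A linear image of this body has a singular measure: the visible normals all lie in $\{u_n=0\}$. We must spread them in the fiber direction, by replacing $G(z)$ with $F(z,\theta)=G(z)(1+\varepsilon\eta(\theta))$, $\theta=t/x_1$, $\varepsilon$ small. A first try is a smooth convex $\eta$ on $[-\Theta,\Theta]$ with finite slope at the ends, such as $\eta=\theta^2/2$. This fails. Write $\beta_\Theta=1+\varepsilon\eta(\Theta)$. At the edge points $(1,z,\Theta)/F(z,\Theta)$, the normal cone contains all positive multiples of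
$$\bigl(\beta_\Theta(G-z\cdot\nabla G)-\Theta\sigma,\ \beta_\Theta\nabla G,\ \sigma\bigr),\qquad\sigma\ge F_\theta(z,\Theta),$$
namely the normal of the curved part plus a multiple of the normal $(-\Theta,0,1)$ of the facet $t=\Theta x_1$. These vectors contain an open set: after adding $\Theta$ times the last coordinate to the first, this reduces to $(c,z)\mapsto c\,(G-z\cdot\nabla G,\nabla G)$ being a local diffeomorphism, which holds as its Jacobian is $\pm c^{n-2}G\det D^2G\ne0$. So an open set of normals lives on an $\mathcal H^{n-1}$-null edge, and $f=0$ there. *Hence $\eta'$ must blow up at $\pm\Theta$.* How fast it must blow up will be read off from the density formula (13): the fiber direction contributes $(1+\eta'^2)^q/\eta''$ with $q=(n+p)/2$.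

## 9. The bodies $K_a$

Here we prove Theorem 1. Write points of $\mathbb R^n$ as $(x_1,x',t)\in\mathbb R\times\mathbb R^{n-2}\times\mathbb R$. Put $q=\frac{n+p}2>2$ and let $\gamma$ be as in (11). Then $\gamma>1$ since $n+p>4$, and $\gamma<2$ since $p<2$.

**Step 1 (the functions).** *We choose the fiber function $\eta$ and record its bounds.* Let $\eta$ solve $\eta''=(1+\eta'^2)^q$, $\eta(0)=\eta'(0)=0$. The inverse of $\theta\mapsto\sigma=\eta'(\theta)$ is $\theta(\sigma)=\int_0^\sigma(1+s^2)^{-q}ds$. Hence $\eta$ is smooth, even and convex on $(-\Theta,\Theta)$, with $\eta'\to\pm\infty$ as $\theta\to\pm\Theta$ and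
$$\Theta=\int_0^\infty(1+s^2)^{-q}ds\le\int_0^\infty(1+s^2)^{-2}ds=\frac\pi4<1.$$
Since $d\eta=\sigma\,d\theta$, we get $0\le\eta\le\int_0^\infty s(1+s^2)^{-q}ds=\frac1{2(q-1)}<\frac12$. So $\eta$ extends continuously to $[-\Theta,\Theta]$. Also $\eta'^2\le\eta''$.

Let $0<\varepsilon\le\frac{\gamma-1}{2\gamma}$ (which is less than $1$), and for $z\in\mathbb R^{n-2}$, $r=|z|$, $\rho=1+r^2$ put
$$G(z)=\rho^{\gamma/2},\quad\beta(\theta)=1+\varepsilon\eta(\theta)\in[1,\tfrac32],\quad F(z,\theta)=G(z)\beta(\theta),\quad\Omega=\mathbb R^{n-2}\times(-\Theta,\Theta),\quad Z=(z,\theta).$$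

**Step 2 (convexity of $F$).** *This makes the body convex, and it gives the determinant needed in the density.* We have $G_r=\gamma r\rho^{\gamma/2-1}$ and $G_{rr}=\gamma\rho^{\gamma/2-2}(1+(\gamma-1)r^2)>0$. The eigenvalues of $D^2G$ are $G_{rr}$ once and $G_r/r=\gamma\rho^{\gamma/2-1}$ with multiplicity $n-3$. Thus $D^2G>0$ and
$$\nabla G^T(D^2G)^{-1}\nabla G=\frac{G_r^2}{G_{rr}}=G\,\frac{\gamma r^2}{1+(\gamma-1)r^2}\le\frac\gamma{\gamma-1}G .$$
Since $(\gamma-1)\rho\le1+(\gamma-1)r^2\le\rho$,
$$\det D^2G=(G_r/r)^{n-3}G_{rr}\in[\gamma-1,1]\cdot\gamma^{n-2}\rho^{(\gamma/2-1)(n-2)}.$$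
The Hessian of $F$ has blocks $\beta D^2G$, $\beta'\nabla G$, $\beta''G$. By the Schur complement,
$$\det D^2F=\beta^{n-2}\det D^2G\,\bigl(\beta''G-\beta'^2\beta^{-1}\nabla G^T(D^2G)^{-1}\nabla G\bigr).$$
The subtracted term is at most $\varepsilon^2\eta'^2\frac\gamma{\gamma-1}G\le\frac12\varepsilon\eta'^2G\le\frac12\varepsilon\eta''G=\frac12\beta''G$. Hence $D^2F>0$ on $\Omega$, $F$ is strictly convex on $\Omega$, convex and continuous on $\overline\Omega$, and
$$\det D^2F\in[\tfrac12,1]\cdot\varepsilon\eta''\,G\,\beta^{n-2}\det D^2G.\tag{12}$$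

**Step 3 (the body).** *We turn $F$ into a convex body and stretch it.* On $\{x_1>0,\ |t|\le\Theta x_1\}$ let $N(x_1,x',t)=x_1F(x'/x_1,t/x_1)$. This is the perspective of the convex function $F$, so it is convex and $1$-homogeneous. (For example, the perspective of $z^2$ is $x'^2/x_1$.) Let
$$\Lambda=\{o\}\cup\{x_1>0,\ |t|\le\Theta x_1,\ N\le1\}.$$
The set $\{N\le1\}$ is convex and contains, with each point $X$, all $\mu X$ with $0<\mu\le1$. So $\Lambda$ is convex, and it has interior points such as $\frac12e_1$. If $N\le1$, then $\beta\ge1$ gives $(x_1^2+|x'|^2)^{\gamma/2}\le x_1^{\gamma-1}$. Hence $x_1\le1$, $|x'|^\gamma\le x_1^{\gamma-1}$, and $|t|\le\Theta x_1$. So $\Lambda$ is bounded, and its points tend to $o$ as $x_1\to0$. Therefore $\Lambda$ is closed and is a convex body.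

For $a$ large set
$$b=a^{-(n-1-p)},\quad\varepsilon=b/a=a^{-(n-p)},\quad A=\mathrm{diag}(a,\dots,a,b),\quad K=K_a=A\Lambda .$$
"Large" means that $\varepsilon\le\frac{\gamma-1}{2\gamma}$. The choice of $b$ is the one for which $(\det A)^{-2}a^{n+p}(b/a)=1$, the quantity that had to stay bounded above and below in Lemma 4. We have $\det A=a^{n-1}b=a^p$. Since $N(e_1)=F(0,0)=1$, $ae_1\in K$ and $h_K(e_1)\ge a$.

**Step 4 (the visible part of $\partial K$).** *We discard the facets through $o$.* For $Z\in\Omega$ let $\Phi(Z)=A(1,Z)/F(Z)$ and $\Sigma=\Phi(\Omega)$; $\Phi$ is injective. If $X\in\partial\Lambda$ and $|t|<\Theta x_1$, then $N(X)=1$, for if $N(X)<1$ the point would be interior. Conversely, points with $N=1$ and $|t|<\Theta x_1$ are boundary points by homogeneity. So $\partial K\setminus\Sigma$ lies in the two hyperplanes that are the $A$-images of $\{t=\pm\Theta x_1\}$. They pass through $o$ and support $K$. At a regular point $x\in\partial K\setminus\Sigma$ the normal is that of such a hyperplane,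 so $\langle x,\nu_K(x)\rangle=0$. As $1-p>0$, only $\Sigma$ contributes to $S_{p,K}$.

**Step 5 (area elements).** *We express both $h\,dS$ and the spherical measure in the coordinate $Z$.* Near $\Sigma$, $\partial K$ is the level set $\{N\circ A^{-1}=1\}$. The outward gradient of $N\circ A^{-1}$ at $\Phi(Z)$ is
$$\xi(Z)=A^{-1}\mathcal M(Z),\qquad\mathcal M=(F-Z\cdot\nabla F,\ \nabla F),\qquad\langle\Phi,\xi\rangle=1,$$
the last because $\langle(1,Z),\mathcal M\rangle=F$. So $\nu=\xi/|\xi|$ and $h_K(\nu)=\langle\Phi,\nu\rangle=1/|\xi|$. Since $\partial_i\Phi$ equals $A(0,e_i)/F$ plus a multiple of $\Phi$,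
$$\langle x,\nu\rangle\,d\mathcal H^{n-1}(x)=|\det(\Phi,\partial_1\Phi,\dots,\partial_{n-1}\Phi)|\,dZ=\det A\,F^{-n}\,dZ .$$
Similarly $\partial_i\nu$ is $\partial_i\xi/|\xi|$ plus a multiple of $\xi$, so
$$d\mathcal H^{n-1}(\nu)=|\xi|^{-n}|\det(\xi,\partial_1\xi,\dots,\partial_{n-1}\xi)|\,dZ=|\xi|^{-n}(\det A)^{-1}F\det D^2F\,dZ .$$
For the last equality, $\partial_i\mathcal M=(-Z\cdot\partial_i\nabla F,\ \partial_i\nabla F)$. Write $\mathcal M,\partial_1\mathcal M,\dots$ as rows, and add to the first column the combination of the others with coefficients $Z$. The first column becomes $(F,0,\dots,0)^T$, and the determinant is $F\det D^2F$. This is positive, so $\nu:\Omega\to S^{n-1}$ is a local diffeomorphism.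

**Step 6 ($\nu$ is injective).** *Otherwise densities would add up.* By strict convexity, for $Z'\ne Z$,
$$\langle\mathcal M(Z),(1,Z')\rangle=F(Z)+\nabla F(Z)\cdot(Z'-Z)<F(Z').$$
If $\nu(Z)=\nu(Z')$ with $Z\ne Z'$, then $\mathcal M(Z')=c\,\mathcal M(Z)$ with $c>0$, and $F(Z')=\langle\mathcal M(Z'),(1,Z')\rangle=c\langle\mathcal M(Z),(1,Z')\rangle<cF(Z')$, so $c>1$. Exchanging $Z$ and $Z'$ gives $1/c>1$, a contradiction.

**Step 7 ($\nu(\Omega)$ has full measure).** *This is where the blow-up of $\eta'$ is used.* We claim that every $M=(M_1,M',M_n)$ with $M'\ne0$ attains its maximum over $\Lambda$ only on $A^{-1}\Sigma$. Then $M$ is a positive multiple of some $\mathcal M(Z)$. Normals transform by $A^{-1}$, which preserves $\mathrm{span}(e_1,e_n)=\{M'=0\}$. So $\nu(\Omega)$ contains all of $S^{n-1}$ except possibly this $2$-plane's trace, which is null as $n\ge3$.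

If $h_\Lambda(M)=0$, then $\langle M,(1,z,\theta)\rangle\le0$ for all $z\in\mathbb R^{n-2}$, which forces $M'=0$. So $h_\Lambda(M)>0$, and a maximizer is not $o$. Suppose that a maximizer has $t=\Theta x_1$. Scaling it up increases $\langle M,\cdot\rangle$, so $N=1$ there, and the point is $(1,z,\Theta)/F(z,\Theta)$. Let $\psi(\theta)=\langle M,(1,z,\theta)\rangle/F(z,\theta)$, which is continuous on $[0,\Theta]$. Then
$$\psi'=\frac{M_nF-\langle M,(1,z,\theta)\rangle F_\theta}{F^2}\to-\infty\qquad(\theta\uparrow\Theta),$$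
because $F_\theta=\varepsilon G\eta'\to+\infty$ and $\langle M,(1,z,\theta)\rangle\to F(z,\Theta)h_\Lambda(M)>0$. So $\psi(\theta)>\psi(\Theta)=h_\Lambda(M)$ for $\theta<\Theta$ near $\Theta$, a contradiction. The case $t=-\Theta x_1$ is symmetric.

**Step 8 (the density).** *We combine Steps 4–7.* The measure $S_{p,K}$ is the image under $\nu$ of $\langle x,\nu\rangle^{-p}\langle x,\nu\rangle\,d\mathcal H^{n-1}=|\xi|^p\det A\,F^{-n}dZ$, so $S_{p,K}=f\,d\mathcal H^{n-1}$ with
$$f(\nu(Z))=\frac{|\xi|^p\det A\,F^{-n}}{|\xi|^{-n}(\det A)^{-1}F\det D^2F}=\frac{(\det A)^2|\xi|^{n+p}}{F^{n+1}\det D^2F}.$$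
Write $\mathcal M=(m,s)$ with $m\in\mathbb R^{n-1}$, $s=F_\theta$. Then $|\xi|^2=a^{-2}|m|^2+b^{-2}s^2=a^{-2}Y$ with $Y=|m|^2+\varepsilon^{-2}s^2$. Since $(\det A)^2a^{-(n+p)}=a^{2p-(n+p)}=a^{-(n-p)}=\varepsilon$,
$$f=\frac{\varepsilon\,Y^q}{F^{n+1}\det D^2F}.\tag{13}$$
Here $\varepsilon^{-2}s^2=G^2\eta'^2$, while $\det D^2F$ carries the factor $\varepsilon\eta''$: this is the announced quotient $(1+\eta'^2)^q/\eta''$.

**Step 9 (denominator).** *We show that it is of order $\varepsilon(1+\eta'^2)^q\rho^{\gamma q}$.* By (12), the bounds for $\det D^2G$, and $\beta^{n+1}\beta^{n-2}\in[1,(\frac32)^{2n-1}]$,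
$$\varepsilon^{-1}F^{n+1}\det D^2F\in\Bigl[\tfrac12(\gamma-1)\gamma^{n-2},\ (\tfrac32)^{2n-1}\gamma^{n-2}\Bigr]\cdot(1+\eta'^2)^q\rho^E,$$
$$E=\tfrac{\gamma(n+1)}2+\tfrac\gamma2+(\tfrac\gamma2-1)(n-2)=\gamma n-(n-2).$$
Now $E=\gamma q=\gamma\frac{n+p}2$ is equivalent to $\gamma\frac{n-p}2=n-2$, which is the definition of $\gamma$.

**Step 10 (numerator).** *We show that $Y$ is of order $\rho^\gamma(1+\eta'^2)$.* We have $s=\varepsilon\eta'\rho^{\gamma/2}$ and $m=m_0-\varepsilon\theta\eta'\rho^{\gamma/2}e_1$. Here $m_0$ has first component $\beta(G-rG_r)=\beta\rho^{\gamma/2-1}(1-(\gamma-1)r^2)$, and its other components form $\beta\nabla G$, of length $\beta\gamma r\rho^{\gamma/2-1}$. Expanding both sides one checks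
$$(1-(\gamma-1)r^2)^2+\gamma^2r^2=(1+r^2)(1+(\gamma-1)^2r^2),$$
because $\gamma^2-2(\gamma-1)=1+(\gamma-1)^2$. So $|m_0|^2=\beta^2\rho^{\gamma-1}(1+(\gamma-1)^2r^2)$, and since $0<\gamma-1<1$,
$$(\gamma-1)^2\rho^\gamma\le|m_0|^2\le\tfrac94\rho^\gamma .$$
Recall $Y=|m|^2+\eta'^2\rho^\gamma$ and $\varepsilon,|\theta|\le1$.

* Upper bound: $Y\le2|m_0|^2+2\eta'^2\rho^\gamma+\eta'^2\rho^\gamma\le5\rho^\gamma(1+\eta'^2)$.
* Lower bound: $|m_0|^2\le2|m|^2+2\eta'^2\rho^\gamma=2Y$, so $Y\ge\frac12(\gamma-1)^2\rho^\gamma$; also $Y\ge\eta'^2\rho^\gamma$. Averaging the two, $Y\ge\frac14(\gamma-1)^2\rho^\gamma(1+\eta'^2)$.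

Thus $Y^q$ is comparable to $\rho^{\gamma q}(1+\eta'^2)^q$, with constants depending only on $n,p$. By (13) and Step 9, $\lambda_0^{-1}\le f\le\lambda_0$ with $\lambda_0=\lambda_0(n,p)$ independent of $a$. Since $h_{K_a}(e_1)\ge a$, Theorem 1 is proved. $\square$
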